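\title{Zeros of the Bergman kernel of convex domains in $\mathbb{C}^2$}

\begin{abstract}
We show that the Bergman kernel of the convex domain $\{|\operatorname{Im} z|+|t|<1\}\subset\mathbb{C}^2$ is not identically zero and vanishes at $((x,0),(0,0))$ for infinitely many real $x$. Thus the Lu Qi-Keng conjecture fails for convex domains in $\mathbb{C}^2$. Approximation from inside gives bounded, strongly convex counterexamples with real-analytic algebraic boundary in every dimension $n\ge 2$. The symmetries of the domain reduce the kernel to the Fourier transform of $1/W$ for an even entire function $W$. This function has zeros, but none on the imaginary axis, and the Vivanti--Pringsheim theorem then forces the Fourier transform to change sign infinitely often.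
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $D\subset\mathbb{C}^n$ be a domain, that is, a connected open set, and let $H^2(D)$ be the space of holomorphic functions on $D$ that are square-integrable with respect to Lebesgue measure, with the inner product $\langle f,g\rangle=\int_D f\bar g\,dV$. If $B\subset D$ is a ball centered at $w$, the mean value property and the Cauchy--Schwarz inequality give
\begin{equation}\label{eq:submean}
|f(w)|^2\,\operatorname{vol}(B)\le\int_B|f|^2\,dV .
\end{equation}
Hence convergence in norm implies locally uniform convergence, $H^2(D)$ is a Hilbert space, and evaluation at $w$ is a bounded functional. The \emph{Bergman kernel} $K_D(\cdot,w)$ is the element of $H^2(D)$ that represents this functional: $f(w)=\langle f,K_D(\cdot,w)\rangle$ for all $f\in H^2(D)$. Taking $f=K_D(\cdot,w)$ and using Cauchy--Schwarz, we get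
\begin{equation}\label{eq:extremal}
K_D(w,w)=\|K_D(\cdot,w)\|^2=\sup\{|f(w)|^2:\ f\in H^2(D),\ \|f\|\le1\}.
\end{equation}
If $K_D(w,w)>0$, the equality case of Cauchy--Schwarz shows that $K_D(\cdot,w)/K_D(w,w)$ is the function of least norm with value $1$ at $w$. A zero $K_D(z,w)=0$ thus means that the cheapest way to take the value $1$ at $w$ is to vanish at $z$. The \emph{Lu Qi-Keng conjecture} for $D$ is the assertion that $K_D(z,w)\ne0$ for all $(z,w)\in D\times D$.

The simplest kernels have no zeros. For the unit ball of $\mathbb{C}^n$ the kernel is $n!\,\pi^{-n}(1-\sum_j z_j\bar w_j)^{-n-1}$, and the kernel of a product of domains is the product of the kernels. If $\phi$ maps a planar domain $D$ biholomorphically onto the unit disc, then $f\mapsto(f\circ\phi)\phi'$ is a unitary map of $H^2$ of the disc onto $H^2(D)$, and so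
\begin{equation}\label{eq:riemann}
K_D(z,w)=\frac{\phi'(z)\overline{\phi'(w)}}{\pi\bigl(1-\phi(z)\overline{\phi(w)}\bigr)^2}\ne0 .
\end{equation}
By the Riemann mapping theorem this covers every convex domain in the plane other than the plane itself. In higher dimensions two negative results are known.
\begin{itemize}
\item[(a)] For each real $k\ge1$ that is not an even integer there is a positive integer $m(k)$ such that the Bergman kernel of the bounded convex domain $\{(z,t)\in\mathbb{C}^{m(k)+1}:|z|^k+|t_1|^2+\dots+|t_{m(k)}|^2<1\}$ has a zero. When in addition $k>2$, this domain has $C^2$ boundary.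
\item[(b)] There is a bounded, smooth, algebraic, strictly pseudoconvex, complete Reinhardt domain in $\mathbb{C}^2$ whose Bergman kernel has a zero.
\end{itemize}
Statement (a) is about convex domains but does not prescribe the dimension; statement (b) is about dimension two but does not assert convexity. Since convexity suffices in dimension one, and the ball and the bidisc have zero-free kernels, one might guess that it suffices in dimension two as well. This is the question posed in \cite{WBK}: \emph{does every convex domain $D\subset\mathbb{C}^2$ with $H^2(D)\ne\{0\}$ have a zero-free Bergman kernel?} The condition $H^2(D)\ne\{0\}$ excludes the degenerate case $K_D\equiv0$, for instance $D=\mathbb{C}^2$. We show that the answer is no; the proof does not use (a) or (b).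

For an integer $m\ge1$ and a real $k\ge1$ put
\[
D_{m,k}=\{(z,t)\in\mathbb{C}\times\mathbb{C}^m:\ |\operatorname{Im}z|+|t|^k<1\},\qquad |t|^2=|t_1|^2+\dots+|t_m|^2 .
\]
This domain is convex, because $|\operatorname{Im}z|+|t|^k$ is a convex function when $k\ge1$.

\begin{theorem}\label{thm:main}
Let $m\ge1$ and $1\le k<2m$. Then $K_{D_{m,k}}(0,0)>0$. The function $x\mapsto K_{D_{m,k}}((x,0),(0,0))$ is real and even on $\mathbb{R}$, and it takes both positive and negative values on $[X,\infty)$ for every $X>0$. In particular it has infinitely many zeros.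
\end{theorem}

The case $m=k=1$ answers the question: $D_{1,1}=\{|\operatorname{Im}z|+|t|<1\}$ is a convex domain in $\mathbb{C}^2$ whose kernel is not identically zero and has zeros. This domain is unbounded and its boundary has edges, but neither defect is responsible for the zeros. Recall that a bounded convex domain $D$ is \emph{strongly convex with real-analytic boundary} if near $\partial D$ it is given by $r<0$, where $r$ is real-analytic, $\nabla r\ne0$ on $\partial D$, and the real Hessian of $r$ is positive definite on the tangent spaces of $\partial D$. The boundary is \emph{algebraic} if it lies in the zero set of a nonzero real polynomial in the real coordinates.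

\begin{theorem}\label{thm:bounded}
For $m\ge1$, $1\le k<2m$ and $\delta>0$ put
\[
D^\delta=\{\rho_\delta<1\},\qquad \rho_\delta(z,t)=\sqrt{(\operatorname{Im}z)^2+\delta}+(|t|^2+\delta)^{k/2}+\delta(|z|^2+|t|^2).
\]
For all sufficiently small $\delta$, the set $D^\delta$ is a bounded strongly convex domain in $\mathbb{C}^{m+1}$ with real-analytic boundary (algebraic if $k$ is rational), and its Bergman kernel has a zero.
\end{theorem}

\begin{corollary}\label{cor:dim}
The following are equivalent:
\begin{itemize}
\item[(i)] $K_D$ is zero-free for every convex domain $D\subset\mathbb{C}^n$ with $H^2(D)\ne\{0\}$;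
\item[(ii)] $K_D$ is zero-free for every bounded strongly convex domain $D\subset\mathbb{C}^n$ with real-analytic algebraic boundary;
\item[(iii)] $n=1$.
\end{itemize}
\end{corollary}

\section{Three weights on a strip}\label{sec:idea}

The domain $D_{m,k}$ is invariant under rotations in $t$ and under real translations in $z$, and each symmetry removes part of the problem. The domain projects onto the strip $S=\{z=x+iy:|y|<1\}$, and the fiber over $z$ is the ball $|t|<(1-|y|)^{1/k}$. Its volume is $v_m\,\omega_p(y)$, where
\[
v_m=\frac{\pi^m}{m!},\qquad p=\frac{2m}{k},\qquad \omega_p(y)=(1-|y|)^p ,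
\]
and $v_m$ is the volume of the unit ball of $\mathbb{C}^m$. Averaging over the fibers identifies the kernel on the slice $t=0$ with the reproducing kernel of the strip with weight $\omega_p$ (Section~\ref{sec:fiber}). The hypothesis $k<2m$ means $p>1$. In $\mathbb{C}^2$ convexity allows only $p=2/k\le2$, so it matters that small exponents suffice.

On the disc with a radial weight the monomials are orthogonal, and the kernel is $\sum_n z^n\bar w^n/\|z^n\|^2$. On the strip, translations replace rotations and the exponentials $e^{i\lambda z}$, $\lambda\in\mathbb{R}$, replace the monomials. Since $|e^{i\lambda z}|^2=e^{-2\lambda y}$, the role of $\|z^n\|^2$ is played by the weighted mass of $e^{i\lambda z}$ per unit length of the strip,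
\begin{equation}\label{eq:W}
W_p(\lambda)=\int_{-1}^1\omega_p(y)e^{-2\lambda y}\,dy=2\int_0^1(1-y)^p\cosh(2\lambda y)\,dy .
\end{equation}
For every $p\ge0$ this is an even entire function of $\lambda$, positive on $\mathbb{R}$. Section~\ref{sec:fourier} confirms the analogy, and the function in Theorem~\ref{thm:main} turns out to be $\kappa_p(x)/v_m$ with
\begin{equation}\label{eq:kappa}
\kappa_p(x)=\frac1{2\pi}\int_{\mathbb{R}}\frac{e^{i\lambda x}}{W_p(\lambda)}\,d\lambda .
\end{equation}

When should such an integral change sign? For $x>0$, moving the contour upward across a simple zero $\lambda_0=a+ib$ of $W_p$ produces the term $ie^{i\lambda_0x}/W_p'(\lambda_0)$, whose modulus is a constant times $e^{-bx}$. One therefore expects the zeros nearest to the real axis to dictate the behavior as $x\to\infty$. Since $W_p$ is even and real on $\mathbb{R}$, its zeros are symmetric under $\lambda\mapsto-\bar\lambda$. A zero on the imaginary axis contributes a constant times $e^{-bx}$, which keeps its sign. A pair $\pm a+ib$ with $a\ne0$ contributes a constant times $e^{-bx}\cos(ax+\theta)$, which oscillates.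 The exponents $p=0,1,2$ show both behaviors. The first two examples use Proposition~\ref{prop:fourier}, which is proved for all $p\ge0$.

\begin{example}[$p=0$]\label{ex:p0}
Here $W_0(\lambda)=\sinh(2\lambda)/\lambda$, with zeros at $i\pi j/2$, $j\in\mathbb{Z}\setminus\{0\}$, all on the imaginary axis. The weight is trivial, so $\kappa_0(x)=K_S(x,0)$. The map $\phi(z)=\tanh(\pi z/4)=(e^{\pi z/2}-1)/(e^{\pi z/2}+1)$ sends $S$ onto the unit disc with $\phi(0)=0$, and \eqref{eq:riemann} gives
\[
\kappa_0(x)=\frac{\phi'(x)\phi'(0)}{\pi}=\frac{\pi}{16\cosh^2(\pi x/4)}>0 .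
\]
As $x\to\infty$ this is asymptotic to $\frac\pi4e^{-\pi x/2}$, which is the residue term of the zero $i\pi/2$.
\end{example}

\begin{example}[$p=1$]\label{ex:p1}
One integration by parts gives $W_1(\lambda)=(\cosh2\lambda-1)/(2\lambda^2)=(\sinh\lambda/\lambda)^2$, with double zeros at $i\pi j$, $j\ne0$. Substituting $\mu=2\lambda$ in Example~\ref{ex:p0} shows that $\frac1{2\pi}\int_{\mathbb{R}}(\mu/\sinh\mu)e^{i\mu s}\,d\mu=G(s)$ with $G(s)=4\kappa_0(2s)>0$. The square of $\mu/\sinh\mu$ corresponds to the convolution, so $\kappa_1=G*G>0$ on $\mathbb{R}$. The exponent $p=1$ belongs to $k=2m$. Thus the conclusion of Theorem~\ref{thm:main} fails for $k=2m$; for instance it fails for $\{|\operatorname{Im}z|+|t|^2<1\}\subset\mathbb{C}^2$.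
\end{example}

\begin{example}[$p=2$]\label{ex:p2}
This is the exponent of $D_{1,1}$. With $\zeta=2\lambda$, two integrations by parts give
\[
W_2(\lambda)=\frac4\zeta\int_0^1(1-y)\sinh(\zeta y)\,dy=\frac4\zeta\Bigl(-\frac1\zeta+\frac{\sinh\zeta}{\zeta^2}\Bigr)=\frac{\sinh2\lambda-2\lambda}{2\lambda^3}.
\]
On the imaginary axis $W_2(i\sigma)=(2\sigma-\sin2\sigma)/(2\sigma^3)$, which is positive for real $\sigma\ne0$, and $W_2(0)=2/3$. So there are no zeros on that axis. Zeros do exist elsewhere. With $\zeta=a+ib$, the equation $\sinh\zeta=\zeta$ reads $\sinh a\cos b=a$, $\cosh a\sin b=b$. For $a>0$ solve the first equation by $b(a)=2\pi+\arccos(a/\sinh a)\in(2\pi,5\pi/2)$. Then $\cosh a\sin b(a)-b(a)$ tends to $-2\pi$ as $a\to0$ and to $+\infty$ as $a\to\infty$, so it vanishes for some $a>0$. All residue terms of $\kappa_2$ are thus of the oscillating kind.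
\end{example}

To turn the residue heuristic into a proof one would have to find the lowest zeros of $W_p$ and bound $1/W_p$ beyond them. We avoid this. Two qualitative facts suffice, the two verified by hand in Example~\ref{ex:p2}: $W_p$ has no zero on the imaginary axis, and it has a zero somewhere. Section~\ref{sec:W} proves them for all $p>1$, and Section~\ref{sec:sign} derives the sign changes from them.

\section{Reduction to the strip}\label{sec:fiber}

Fix $p\ge0$ and let $A^2_p$ be the space of holomorphic functions $f$ on $S$ with
\[
\|f\|_p^2=\int_S|f(x+iy)|^2\omega_p(y)\,dx\,dy<\infty ,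
\]
and with the corresponding inner product $\langle\cdot,\cdot\rangle_p$. The weight degenerates only at the boundary, so \eqref{eq:submean} still controls point values. Let $0<\varepsilon<1$ and $|y|\le1-\varepsilon$. The disc of radius $\varepsilon/2$ about $x+iy$ lies in the rectangle $|x'-x|<\varepsilon/2$, $|y'|<1-\varepsilon/2$, on which $\omega_p\ge(\varepsilon/2)^p$. Hence, with $C_\varepsilon=4\pi^{-1}\varepsilon^{-2}(2/\varepsilon)^p$,
\[
|f(x+iy)|^2\le C_\varepsilon\int_{|x'-x|<\varepsilon/2}\int_{|y'|<1-\varepsilon/2}|f(x'+iy')|^2\omega_p(y')\,dy'\,dx' .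
\]
Bounding the right side by the full norm, or integrating it in $x$, we obtain
\begin{equation}\label{eq:lines}
|f(x+iy)|^2\le C_\varepsilon\|f\|_p^2,\qquad\int_{\mathbb{R}}|f(x+iy)|^2\,dx\le\varepsilon C_\varepsilon\|f\|_p^2\qquad(|y|\le1-\varepsilon).
\end{equation}
By the first bound, $A^2_p$ is a Hilbert space with bounded point evaluations. Let $B_p(\cdot,w)\in A^2_p$ be its reproducing kernel: $f(w)=\langle f,B_p(\cdot,w)\rangle_p$.

\begin{lemma}\label{lem:fiber}
Let $m\ge1$, $k\ge1$ and $p=2m/k$. Then $K_{D_{m,k}}((z,0),(w,0))=B_p(z,w)/v_m$ for all $z,w\in S$.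
\end{lemma}

\begin{proof}
Let $\Delta_z$ be the fiber of $D_{m,k}$ over $z=x+iy$, a ball centered at $0$ of volume $v_m\omega_p(y)$. Let $f\in H^2(D_{m,k})$. Inequality \eqref{eq:submean} on $\Delta_z$, integrated over $S$, gives $v_m\|f(\cdot,0)\|_p^2\le\|f\|^2$, so $f(\cdot,0)\in A^2_p$. The function $g(z,t)=B_p(z,w)/v_m$ does not depend on $t$, and $\|g\|^2=\|B_p(\cdot,w)\|_p^2/v_m<\infty$, so $g\in H^2(D_{m,k})$. Since $f\bar g$ is integrable, we may integrate over the fibers first, and the mean value property $\int_{\Delta_z}f(z,t)\,dV(t)=v_m\omega_p(y)f(z,0)$ gives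
\[
\langle f,g\rangle=\int_S f(z,0)\,\overline{B_p(z,w)}\,\omega_p(y)\,dx\,dy=f(w,0).
\]
So $g$ represents evaluation at $(w,0)$, that is, $g=K_{D_{m,k}}(\cdot,(w,0))$.
\end{proof}

\section{The function $W_p$}\label{sec:W}

The integral \eqref{eq:kappa} has to converge, also with $x$ replaced by a complex number $z-\bar w$ of imaginary part in $(-2,2)$, and we shall need to move its contour slightly off the real axis. Both require a lower bound for $|W_p|$ of order $e^{2|\operatorname{Re}\lambda|}$, up to a power.

\begin{lemma}\label{lem:growth}
Let $p\ge0$. There is a constant $C$ such that $W_p(a+ib)\ne0$ and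
\[
\frac1{|W_p(a+ib)|}\le C(1+|a|)^{p+1}e^{-2|a|}\qquad\bigl(a\in\mathbb{R},\ |b|\le\pi/6\bigr).
\]
\end{lemma}

\begin{proof}
Let $a$ be real with $|a|\ge1$. We use $2\cosh(2ay)\ge e^{2|a|y}$ in \eqref{eq:W} and substitute $y=1-s$, then $\tau=|a|s$:
\[
W_p(a)\ge e^{2|a|}\int_0^1s^pe^{-2|a|s}\,ds=\frac{e^{2|a|}}{|a|^{p+1}}\int_0^{|a|}\tau^pe^{-2\tau}\,d\tau\ge\frac{e^{2|a|}}{|a|^{p+1}}\int_0^1\tau^pe^{-2\tau}\,d\tau .
\]
For $|a|\le1$ we have $1/W_p(a)\le1/W_p(0)\le e^2e^{-2|a|}/W_p(0)$. This gives the bound for $b=0$. For $|b|\le\pi/6$ and $0\le y\le1$ we have $\cos(2by)\ge\cos(\pi/3)=\frac12$, so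
\[
\operatorname{Re}W_p(a+ib)=2\int_0^1(1-y)^p\cosh(2ay)\cos(2by)\,dy\ge\tfrac12W_p(a),
\]
and the general bound follows after doubling the constant.
\end{proof}

On the imaginary axis $W_p$ is the cosine transform of the weight. One integration by parts turns it into the sine transform of $-\omega_p'$, and a sine transform of a decreasing function is positive because each positive arch outweighs the negative arch that follows it. This is the only place where $p>1$, that is $k<2m$, is used.

\begin{lemma}\label{lem:axis}
Let $p>1$. Then $W_p(i\sigma)>0$ for all real $\sigma$.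
\end{lemma}

\begin{proof}
We have $W_p(0)=2/(p+1)>0$, and by evenness we may take $\sigma>0$. Put $\alpha=2\sigma$. In the integration by parts the boundary term $(1-y)^p\sin(\alpha y)/\alpha$ vanishes at $y=0$ and $y=1$, so
\[
W_p(i\sigma)=2\int_0^1(1-y)^p\cos(\alpha y)\,dy=\frac{2p}\alpha\int_0^\infty h(y)\sin(\alpha y)\,dy ,
\]
where $h(y)=(1-y)^{p-1}$ on $[0,1]$ and $h=0$ on $(1,\infty)$. Since $p>1$, the function $h$ is nonincreasing on $[0,\infty)$ and strictly decreasing on $[0,1]$. Cut $[0,\infty)$ into intervals of length $\pi/\alpha$ and translate each to $[0,\pi/\alpha]$; the sine changes sign at each step, so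
\[
\int_0^\infty h(y)\sin(\alpha y)\,dy=\sum_{j\ge0}\int_0^{\pi/\alpha}\Bigl[h\Bigl(y+\frac{2j\pi}\alpha\Bigr)-h\Bigl(y+\frac{(2j+1)\pi}\alpha\Bigr)\Bigr]\sin(\alpha y)\,dy .
\]
Only finitely many terms are nonzero, and every integrand is nonnegative. For $j=0$ the integrand is positive when $0<y<\min(1,\pi/\alpha)$.
\end{proof}

For $p=1$ the function $h$ is constant on $[0,1]$, every term vanishes when $\alpha$ is a multiple of $2\pi$, and we recover the zeros $i\pi j$ of Example~\ref{ex:p1}.

For the existence of a zero we use the following case of Hadamard's factorization theorem: a zero-free entire function $W$ with $|W(\lambda)|\le Ce^{c|\lambda|}$ has the form $e^{\alpha+\beta\lambda}$ with constants $\alpha,\beta$.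

\begin{lemma}\label{lem:zero}
Let $p\ge0$. Then $W_p$ has a zero in $\mathbb{C}$.
\end{lemma}

\begin{proof}
By \eqref{eq:W}, $|W_p(\lambda)|\le W_p(0)e^{2|\lambda|}$. If $W_p$ had no zero, then $W_p(\lambda)=e^{\alpha+\beta\lambda}$. Evenness gives $e^{2\beta\lambda}=1$ for all $\lambda$, so $\beta=0$ and $W_p$ is constant. But $W_p(\lambda)>W_p(0)$ for real $\lambda\ne0$, because $\cosh(2\lambda y)>1$ for $y>0$.
\end{proof}

\section{The kernel as a Fourier integral}\label{sec:fourier}

We write $\hat g(\lambda)=\int_{\mathbb{R}}g(x)e^{-i\lambda x}\,dx$, extended to $L^2(\mathbb{R})$ by continuity, and use three standard facts for $g,h\in L^2(\mathbb{R})$: Plancherel's identity $\int g\bar h=\frac1{2\pi}\int\hat g\,\overline{\hat h}$; the multiplication formula $\int g\hat h=\int\hat gh$; and the inversion formula, by which, for $\psi\in L^1\cap L^2$, one has $\hat g=\psi$ if and only if $g(x)=\frac1{2\pi}\int\psi(\lambda)e^{i\lambda x}\,d\lambda$ almost everywhere.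

By \eqref{eq:lines}, a function $f\in A^2_p$ restricts to an $L^2$ function $f_y(x)=f(x+iy)$ on each horizontal line of the strip. Holomorphy ties the transforms of these restrictions together, so that $f$ is a superposition of the exponentials $e^{i\lambda z}$.

\begin{lemma}\label{lem:PW}
Let $p\ge0$ and $f\in A^2_p$. For each $y\in(-1,1)$ we have $\widehat{f_y}(\lambda)=e^{-\lambda y}\widehat{f_0}(\lambda)$ for almost every $\lambda$. For each $w=u+iv\in S$ the function $e^{-\lambda v}\widehat{f_0}(\lambda)$ is integrable, and $f(w)=\frac1{2\pi}\int_{\mathbb{R}}\widehat{f_0}(\lambda)e^{i\lambda w}\,d\lambda$.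
\end{lemma}

\begin{proof}
We would like to move the contour in $\int f(z)e^{-i\lambda z}\,dz$, but this integral need not converge; so we first average in $\lambda$. Let $\chi\in C_c^\infty(\mathbb{R})$ and $h(z)=\int\chi(\lambda)e^{-i\lambda z}\,d\lambda$. This function is entire, and $x\mapsto h(x+iy)$ is the Fourier transform of $\chi(\lambda)e^{\lambda y}$. Two integrations by parts give $x^2|h(x+iy)|\le\int|\partial_\lambda^2(\chi(\lambda)e^{\lambda y})|\,d\lambda\le C_\chi$ for $|y|\le1$. Since $f$ is bounded on closed substrips by \eqref{eq:lines}, the integrals of $fh$ over the vertical sides of the rectangle with vertices $\pm T$ and $\pm T+iy$ tend to $0$ as $T\to\infty$. Cauchy's theorem and the multiplication formula give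
\[
\int\chi(\lambda)e^{\lambda y}\widehat{f_y}(\lambda)\,d\lambda=\int f(x+iy)h(x+iy)\,dx=\int f(x)h(x)\,dx=\int\chi(\lambda)\widehat{f_0}(\lambda)\,d\lambda .
\]
As $\chi$ is arbitrary, the first claim follows.

Let $\eta=(1-|v|)/2$, so that $|v\pm\eta|<1$. By the first claim $e^{-\lambda(v\pm\eta)}\widehat{f_0}\in L^2$, and since $e^{\eta|\lambda|}\le e^{\eta\lambda}+e^{-\eta\lambda}$, also $e^{\eta|\lambda|}e^{-\lambda v}\widehat{f_0}\in L^2$. Multiplying by $e^{-\eta|\lambda|}\in L^2$ shows that $\widehat{f_v}=e^{-\lambda v}\widehat{f_0}$ is integrable. The inversion formula gives $f(x+iv)=\frac1{2\pi}\int\widehat{f_0}(\lambda)e^{i\lambda(x+iv)}\,d\lambda$ for almost every $x$, and both sides are continuous in $x$.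
\end{proof}

\begin{proposition}\label{prop:fourier}
Let $p\ge0$. For all $z,w\in S$,
\[
B_p(z,w)=\frac1{2\pi}\int_{\mathbb{R}}\frac{e^{i\lambda(z-\bar w)}}{W_p(\lambda)}\,d\lambda .
\]
In particular $B_p(x,0)=\kappa_p(x)$ for real $x$.
\end{proposition}

\begin{proof}
Fix $w=u+iv$ and let $g(z)$ be the right side. We show that $g\in A^2_p$ and that $g$ represents evaluation at $w$.

We have $|e^{i\lambda(z-\bar w)}|=e^{-\lambda(y+v)}$ and $|y+v|\le1+|v|<2$. By Lemma~\ref{lem:growth} the integrand is dominated by $C(1+|\lambda|)^{p+1}e^{-(1-|v|)|\lambda|}$, uniformly for $z\in S$, so $g$ is holomorphic on $S$. For fixed $y$ the function $\psi_y(\lambda)=e^{-\lambda y}e^{-i\lambda\bar w}/W_p(\lambda)$ obeys the same bound, so it lies in $L^1\cap L^2$, and $\widehat{g_y}=\psi_y$ by the inversion formula. Plancherel's identity on each line, Tonelli's theorem and the definition of $W_p$ give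
\[
\|g\|_p^2=\frac1{2\pi}\int_{\mathbb{R}}\Bigl(\int_{-1}^1\omega_p(y)e^{-2\lambda y}\,dy\Bigr)\frac{e^{-2\lambda v}}{W_p(\lambda)^2}\,d\lambda=\frac1{2\pi}\int_{\mathbb{R}}\frac{e^{-2\lambda v}}{W_p(\lambda)}\,d\lambda ,
\]
which is finite by Lemma~\ref{lem:growth} because $|v|<1$.

Now let $f\in A^2_p$. By Lemma~\ref{lem:PW}, $\widehat{f_y}\,\overline{\psi_y}=\widehat{f_0}\,e^{-2\lambda y}e^{i\lambda w}/W_p$. Plancherel's identity on each line gives
\[
\langle f,g\rangle_p=\int_{-1}^1\omega_p(y)\,\frac1{2\pi}\int_{\mathbb{R}}\widehat{f_0}(\lambda)e^{-2\lambda y}\frac{e^{i\lambda w}}{W_p(\lambda)}\,d\lambda\,dy .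
\]
With absolute values inside, the double integral equals $\frac1{2\pi}\int|\widehat{f_0}(\lambda)|e^{-\lambda v}\,d\lambda$, which is finite by Lemma~\ref{lem:PW}. So we may integrate in $y$ first. This cancels $W_p(\lambda)$ and leaves $\frac1{2\pi}\int\widehat{f_0}(\lambda)e^{i\lambda w}\,d\lambda=f(w)$.
\end{proof}

For $m=k=1$, Lemma~\ref{lem:fiber}, Proposition~\ref{prop:fourier} and Example~\ref{ex:p2} give, with $v_1=\pi$,
\[
K_{D_{1,1}}((x,0),(0,0))=\frac1{\pi^2}\int_{\mathbb{R}}\frac{\lambda^3e^{i\lambda x}}{\sinh2\lambda-2\lambda}\,d\lambda\qquad(x\in\mathbb{R}).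
\]

\section{Sign changes}\label{sec:sign}

We know that $1/W_p$ has poles and that none lies on the imaginary axis, but we do not know where they are. The tool that needs no more is a principle about Laplace transforms: if a function keeps its sign near infinity, nothing cancels in its transform, and the transform can break down only by having a singularity on the real axis. Two examples show the contrast. For $\kappa(x)=e^{-|x|}$ the transform $\int_{\mathbb{R}}\kappa(x)\cosh(\sigma x)\,dx$ is $2/(1-\sigma^2)$, with real poles $\pm1$. For $\kappa(x)=e^{-|x|}\cos x$ it is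
\[
\frac{1-\sigma}{(1-\sigma)^2+1}+\frac{1+\sigma}{(1+\sigma)^2+1},
\]
with the four poles $\pm1\pm i$, none of them real. We deduce the principle from the Vivanti--Pringsheim theorem: if a power series $\sum a_n\sigma^n$ has coefficients $a_n\ge0$ and radius of convergence $R$ with $0<R<\infty$, then its sum does not extend holomorphically to the union of the disc $|\sigma|<R$ with any disc centered at the point $R$.

\begin{lemma}\label{lem:sign}
Let $\kappa$ be a real, even, continuous function on $\mathbb{R}$ with $|\kappa(x)|\le Ce^{-c|x|}$ for some $C,c>0$. Suppose there is a meromorphic function $\Phi$ on $\mathbb{C}$, with at least one pole but no pole on $\mathbb{R}$, such that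
\[
\Phi(\sigma)=\int_{\mathbb{R}}\kappa(x)\cosh(\sigma x)\,dx\qquad(\sigma\in\mathbb{C},\ |\sigma|<c).
\]
Then $\kappa$ takes both positive and negative values on $[X,\infty)$ for every $X>0$.
\end{lemma}

\begin{proof}
Suppose not. Then there are $X>0$ and $\epsilon\in\{1,-1\}$ with $\epsilon\kappa\ge0$ on $[X,\infty)$, hence on $\{|x|\ge X\}$ by evenness. The interval $(-X,X)$, where the sign is unknown, contributes the entire function $F_1(\sigma)=\int_{|x|<X}\kappa(x)\cosh(\sigma x)\,dx$, which has no influence on poles. For $|\sigma|<c$ the partial sums of the series of $\kappa(x)\cosh(\sigma x)$ are dominated by the integrable function $|\kappa(x)|\cosh(|\sigma|x)$, so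
\[
\Phi(\sigma)-F_1(\sigma)=\sum_{j\ge0}\frac{\sigma^{2j}}{(2j)!}\int_{|x|\ge X}\kappa(x)x^{2j}\,dx\qquad(|\sigma|<c).
\]
Let $R\ge c$ be the radius of convergence of this series and $P$ its sum on the disc $|\sigma|<R$. All coefficients of $\epsilon P$ are nonnegative. The disc with the poles of $\Phi$ removed is connected, so $P=\Phi-F_1$ there by the identity theorem; as $P$ is locally bounded, $\Phi$ has no pole in the disc.

If $R<\infty$, then $\Phi-F_1$ is holomorphic near the real point $R$, so it extends $P$ to the union of the disc with a small disc centered at $R$. This contradicts the Vivanti--Pringsheim theorem. If $R=\infty$, then $\Phi$ has no pole at all, which contradicts the hypothesis.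
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $p=2m/k>1$, and write $W=W_p$, $\kappa=\kappa_p$. By Lemma~\ref{lem:fiber} and Proposition~\ref{prop:fourier}, $K_{D_{m,k}}((x,0),(0,0))=\kappa(x)/v_m$. The function $1/W$ is even, positive and integrable on $\mathbb{R}$, so $\kappa(x)=\frac1\pi\int_0^\infty\cos(\lambda x)W(\lambda)^{-1}\,d\lambda$ is real, even and continuous, and $\kappa(0)>0$. It remains to verify the hypotheses of Lemma~\ref{lem:sign}.

\emph{Decay.} By Lemma~\ref{lem:growth}, $1/W$ is holomorphic on a neighborhood of the closed strip $|\operatorname{Im}\lambda|\le\pi/6$ and decays exponentially there as $|\operatorname{Re}\lambda|\to\infty$. For $x\ge0$ we have $|e^{i\lambda x}|\le1$ when $\operatorname{Im}\lambda\ge0$, so Cauchy's theorem moves the contour in \eqref{eq:kappa} to $\operatorname{Im}\lambda=\pi/6$, where $|e^{i\lambda x}|=e^{-\pi x/6}$. With evenness this gives $|\kappa(x)|\le C'e^{-\pi|x|/6}$ for all real $x$.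

\emph{The transform.} The inversion formula gives $\hat\kappa=1/W$, and both sides are continuous, so $1/W(\lambda)=\int_{\mathbb{R}}\kappa(x)e^{-i\lambda x}\,dx$ for all real $\lambda$. By the decay of $\kappa$ the right side is holomorphic for $|\operatorname{Im}\lambda|<\pi/6$, and so is the left side; hence the identity holds on this strip. Put $\lambda=i\sigma$ with $|\sigma|<\pi/6$. Then $e^{-i\lambda x}=e^{\sigma x}$, and since $\kappa$ is even,
\[
\frac1{W(i\sigma)}=\int_{\mathbb{R}}\kappa(x)\cosh(\sigma x)\,dx .
\]

\emph{The poles.} The function $\Phi(\sigma)=1/W(i\sigma)$ is meromorphic on $\mathbb{C}$. It has no real pole by Lemma~\ref{lem:axis} and at least one pole by Lemma~\ref{lem:zero}.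

Lemma~\ref{lem:sign} shows that $\kappa$ takes both signs on $[X,\infty)$ for every $X>0$. By the intermediate value theorem it has a zero in each such interval, hence infinitely many zeros.
\end{proof}

The proof used only $p>1$; the hypothesis $k\ge1$ serves to make $D_{m,k}$ convex.

\section{Bounded strongly convex domains}\label{sec:bounded}

A zero of a holomorphic function that is not identically zero survives small perturbations. So it is enough to approximate $D_{m,k}$ by good domains whose kernels converge, and convergence is easiest to prove when the domains increase. In $\rho_\delta$ the first two terms round off $|\operatorname{Im}z|$ and $|t|^k$ from above, and the third makes the domain bounded and the Hessian positive definite.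

\begin{lemma}\label{lem:geometry}
Let $k\ge1$ and $\sqrt\delta+\delta^{k/2}<1$. Then $D^\delta$ is a bounded strongly convex domain with real-analytic boundary that contains $0$, and the boundary is algebraic if $k$ is rational. As $\delta$ decreases to $0$, the domains $D^\delta$ increase and their union is $D_{m,k}$.
\end{lemma}

\begin{proof}
Write $\rho_\delta=A+B+\delta(|z|^2+|t|^2)$ with $A=\sqrt{y^2+\delta}$, $y=\operatorname{Im}z$, and $B=(|t|^2+\delta)^{k/2}$. Both $A$ and $B$ are positive and real-analytic on $\mathbb{C}^{m+1}$. The function $A$ is the Euclidean norm of $(y,\sqrt\delta)$, hence convex. The function $B$ is the $k$-th power of the Euclidean norm of $(t,\sqrt\delta)$, hence convex because $s\mapsto s^k$ is convex and increasing on $[0,\infty)$; here $k\ge1$ is used. So the real Hessian of $\rho_\delta$ is at least $2\delta$ times the identity, and $\rho_\delta$ is strictly convex. Such a function has at most one critical point, and $0$ is one because $\rho_\delta(-z,-t)=\rho_\delta(z,t)$. Since $\rho_\delta(0)=\sqrt\delta+\delta^{k/2}<1$, the set $D^\delta$ is a convex open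 set containing $0$, and $\nabla\rho_\delta\ne0$ on $\{\rho_\delta=1\}$, which contains $\partial D^\delta$. It is bounded because $\delta(|z|^2+|t|^2)<1$ on it. So $r=\rho_\delta-1$ has all the properties required in the definition.

Let $k=a/b$ with positive integers $a,b$, and put $q=\delta(|z|^2+|t|^2)-1$, so that $r=q+A+B$. To remove the radicals, multiply $r$ by its conjugates:
\[
P=\bigl[(q+A)^{2b}-B^{2b}\bigr]\bigl[(q-A)^{2b}-B^{2b}\bigr].
\]
This expression is even in $A$, so it is a polynomial in $q$, $A^2=y^2+\delta$ and $B^{2b}=(|t|^2+\delta)^a$, hence a real polynomial in the real coordinates. The first bracket equals $\prod_{\zeta^{2b}=1}(q+A+\zeta B)$, so $P=rG$, where $G$ is the product of the second bracket and the factors with $\zeta\ne1$. On $\partial D^\delta$ we have $q+A=-B$. There the factors with $\zeta\ne1$ equal $(\zeta-1)B\ne0$, and $|q-A|=B+2A>B$, so $G\ne0$. Thus $P=0$ and $\nabla P=G\nabla r\ne0$ on $\partial D^\delta$; in particular $P$ is not the zero polynomial.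

Finally, at each point $\rho_\delta$ is increasing in $\delta$ and decreases to $|\operatorname{Im}z|+|t|^k$ as $\delta\downarrow0$. This gives the last statement.
\end{proof}

The convergence of the kernels is Ramadanov's theorem. We include the proof, which rests on the extremal property \eqref{eq:extremal}.

\begin{lemma}\label{lem:ramadanov}
Let $D_1\subset D_2\subset\cdots$ be domains in $\mathbb{C}^n$ with union $D$, let $w\in D_1$, and suppose $K_D(w,w)>0$. Then $K_{D_j}(\cdot,w)\to K_D(\cdot,w)$ locally uniformly on $D$.
\end{lemma}

\begin{proof}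
Put $g_j=K_{D_j}(\cdot,w)$ and $g=K_D(\cdot,w)$. Restriction to a smaller domain does not increase norms, so by \eqref{eq:extremal} the numbers $g_j(w)=\|g_j\|_{D_j}^2$ decrease to a limit $M\ge g(w)>0$. For a compact set $L\subset D$ choose $r>0$ such that the closed $r$-neighborhood of $L$ lies in $D$. It is compact, so it lies in $D_j$ for large $j$, and \eqref{eq:submean} on balls of radius $r$ bounds $g_j$ on $L$ uniformly in $j$. By Montel's theorem every subsequence of $(g_j)$ has a further subsequence that converges locally uniformly to a holomorphic function $f$ on $D$. It suffices to show that $f=g$ in every case.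

We have $f(w)=M$. For compact $L\subset D$, $\int_L|f|^2=\lim\int_L|g_j|^2\le M$ along the subsequence, so $\|f\|_D^2\le M$. By \eqref{eq:extremal}, $M^2=|f(w)|^2\le g(w)\|f\|_D^2\le g(w)M$, hence $M\le g(w)$ and so $M=g(w)$. Then
\[
\|f-g\|_D^2=\|f\|_D^2-2\operatorname{Re}\langle f,g\rangle+\|g\|_D^2=\|f\|_D^2-2M+M\le0 ,
\]
and $f=g$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:bounded}]
The geometric statements are in Lemma~\ref{lem:geometry}. Suppose the statement about zeros fails. Then there is a sequence $\delta_j\to0$, which we may take decreasing, such that the kernel of each $D_j=D^{\delta_j}$ is zero-free. Let $D=D_{m,k}$. The function $\varphi(z)=K_D((z,0),(0,0))$ is holomorphic on $S$. By Theorem~\ref{thm:main}, $\varphi(0)>0$ and $\varphi(x_0)=0$ for some real $x_0$. Let $U$ be an open disc centered at $x_0$ with closure in $S$. For large $j$ the compact set $\overline U\times\{0\}$ lies in $D_j$, and by Lemmas~\ref{lem:geometry} and~\ref{lem:ramadanov} the functions $\varphi_j(z)=K_{D_j}((z,0),(0,0))$ converge to $\varphi$ uniformly on $U$. Hurwitz's theorem states that a locally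 uniform limit of zero-free holomorphic functions on a planar domain is zero-free or identically zero. But $\varphi$ vanishes at $x_0$, and it is not identically zero on $U$, since otherwise it would vanish on all of $S$. This is a contradiction.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:dim}]
(i)$\Rightarrow$(ii). The domains in (ii) are convex and bounded, so $H^2(D)$ contains the constants and (i) applies.

(ii)$\Rightarrow$(iii). If $n\ge2$, Theorem~\ref{thm:bounded} with $m=n-1$ and $k=1<2m$ gives a domain that violates (ii).

(iii)$\Rightarrow$(i). Let $D\subset\mathbb{C}$ be a convex domain with $H^2(D)\ne\{0\}$. Letting the radius tend to infinity in \eqref{eq:submean} shows that $H^2(\mathbb{C})=\{0\}$, so $D\ne\mathbb{C}$. A convex domain is simply connected, so there is a Riemann map $\phi$ of $D$ onto the unit disc, and \eqref{eq:riemann} shows that $K_D$ has no zeros.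
\end{proof}

\begin{thebibliography}{1}

\bibitem{WBK}
\emph{Weighted Bergman kernel: asymptotic behavior, applications and comparison results},
\texttt{https://www.impan.pl/shop/publication/transaction/download/product/89399}.

\end{thebibliography}
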